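\title{A right F-injective ring that is not right FP-injective}

\begin{abstract}
A ring $R$ is right F-injective if every right $R$-linear map from a finitely generated right ideal to $R$ extends to $R$, and right FP-injective if every right $R$-linear map from a finitely generated submodule of $R^n$ to $R$ extends to $R^n$, for all $n$. We show that the first property does not imply the second. For every field $k$ and every $m\ge1$ we construct a local $k$-algebra with $J^4=0$ for which extension holds inside $R^p$ for all $p\le m$ and fails for a cyclic submodule of $R^{m+1}$. It follows that right F-injectivity is not Morita invariant. The implication does hold for right coherent rings and for local rings with $J^3=0$.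
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative with identity. We write $R^p$ for the free right $R$-module of columns of length $p$, with standard basis $e_1,\dots,e_p$, and $R^{1\times p}$ for the left $R$-module of rows. A \emph{functional} on a right $R$-module $M$ is a homomorphism of right modules $M\to R_R$. The functionals on $R^p$ are the maps $z\mapsto cz$ with $c\in R^{1\times p}$; the entry $c_i$ is the value at $e_i$. For $p\ge0$ consider the following property of $R$.
\begin{itemize}
\item[$(\mathrm E_p)$] For every finitely generated submodule $N$ of $R^p$, every functional on $N$ extends to a functional on $R^p$.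
\end{itemize}
Property $(\mathrm E_0)$ always holds. The ring $R$ is \emph{right F-injective} if $(\mathrm E_1)$ holds, that is, if every functional on a finitely generated right ideal is left multiplication by an element of $R$. It is \emph{right FP-injective} (or \emph{right exact}) if $(\mathrm E_p)$ holds for all $p\ge1$. We answer the following question, which comes from \cite{LAS}: \emph{is every right F-injective ring right FP-injective?}

Both properties are statements about linear systems. A finitely generated submodule of $R^p$ is the column space $GR^q$ of a matrix $G\in M_{p\times q}(R)$. Call a row $b\in R^{1\times q}$ \emph{compatible with $G$} if $Gs=0$ implies $bs=0$ for $s\in R^q$.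

\begin{lemma}\label{lem:systems}
The functionals on $GR^q$ are the maps $Gs\mapsto bs$ with $b$ compatible with $G$. Such a functional extends to $R^p$ if and only if $b=cG$ for some $c\in R^{1\times p}$.
\end{lemma}

\begin{proof}
Given a functional $f$, put $b_j=f(Ge_j)$. Then $f(Gs)=\sum_j b_js_j=bs$, and $b$ is compatible because $f(0)=0$. Conversely, compatibility is what makes $Gs\mapsto bs$ well defined. The functional $z\mapsto cz$ extends it if and only if $cGs=bs$ for all $s$, that is, $cG=b$.
\end{proof}

The equation $cG=b$ is a system of $q$ equations $\sum_ic_ig_{ij}=b_j$ in $p$ unknowns $c_i$. Compatibility is necessary for a solution, and $(\mathrm E_p)$ says that for finite systems in $p$ unknowns it is sufficient. Over a division ring this holds for all $p$, since $GR^q$ is a direct summand of $R^p$. Over $\mathbb Z$ it fails for $p=1$: the system $2c=1$ is compatible and has no solution. The question asks whether systems in one unknown control systems in several unknowns.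

There is good reason to guess that they do. A ring is \emph{right self-injective} if every functional on a submodule of any right module $M$ extends to $M$. Baer's criterion says that this holds as soon as every functional on every right ideal, finitely generated or not, extends to $R$. So without finiteness conditions rank one controls every rank, and over a right noetherian ring $(\mathrm E_1)$ gives self-injectivity and hence every $(\mathrm E_p)$. The guess is nevertheless wrong.

\begin{theorem}\label{thm:main}
Let $k$ be a field and $m\ge1$. There is a local $k$-algebra $R=R_m$ with radical $J$, $R/J=k$, $J^4=0$, such that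
\begin{enumerate}
\item[(a)] for every finitely generated $N\subseteq R^p$ with $p\le m$, every functional on $N$ extends to $R^p$;
\item[(b)] there is a cyclic submodule of $R^{m+1}$ with a functional that does not extend to $R^{m+1}$.
\end{enumerate}
In particular, $R_1$ is right F-injective and not right FP-injective.
\end{theorem}

The algebra $R_m$ is explicit and has countable dimension. The theorem shows that there is no $m$ for which checking extension inside $R^m$ suffices. It can be read in matrix rings. A ring is \emph{right P-injective} if every functional on a principal right ideal extends; this is weaker than right F-injectivity.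

\begin{corollary}\label{cor:matrix}
The ring $M_m(R_m)$ is right F-injective, and $M_{m+1}(R_m)$ is not right P-injective.
\end{corollary}

A property is Morita invariant if it is shared by rings with equivalent categories of right modules, such as $R$ and $M_n(R)$. The rings $R_1$ and $M_2(R_1)$ show that right F-injectivity is not Morita invariant.

A ring is \emph{right coherent} if every finitely generated right ideal is finitely presented.

\begin{theorem}\label{thm:positive}
A right F-injective ring $R$ is right FP-injective if {\rm(i)} $R$ is right coherent, or {\rm(ii)} $R$ is local with radical $J$ and $J^3=0$.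
\end{theorem}

By (ii), the exponent $4$ in Theorem~\ref{thm:main} is the smallest possible for local rings. We prove Theorem~\ref{thm:positive} first, because its proof locates the point at which the natural induction on $p$ can break. We then turn extension of functionals into a closure condition with respect to a bilinear form, build $R_m$ around one subspace that is not closed, and show that this defect is invisible to systems in at most $m$ unknowns.

\section{Induction on the rank}\label{sec:induction}

To pass from $R^{p-1}$ to $R^p$, one corrects a functional so that it vanishes on the part of $N$ lying in the first coordinate axis, and then projects along that axis.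

\begin{lemma}\label{lem:step}
Let $p\ge2$, let $R$ satisfy $(\mathrm E_1)$ and $(\mathrm E_{p-1})$, and let $N\subseteq R^p$ be finitely generated. Write $N\cap e_1R=e_1I$ with $I$ a right ideal. If $I$ is finitely generated, then every functional $f$ on $N$ extends to $R^p$.
\end{lemma}

\begin{proof}
Let $\pi:R^p\to R^{p-1}$ forget the first coordinate, so $\ker\pi=e_1R$. By $(\mathrm E_1)$ there is $c\in R$ with $f(e_1r)=cr$ for $r\in I$. The functional $z\mapsto f(z)-cz_1$ on $N$ vanishes on $N\cap\ker\pi$, so it has the form $z\mapsto h(\pi z)$ for a functional $h$ on the finitely generated module $\pi(N)$. By $(\mathrm E_{p-1})$, $h$ extends to a functional $\tilde h$ on $R^{p-1}$, and $z\mapsto cz_1+\tilde h(\pi z)$ extends $f$.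
\end{proof}

If the words ``finitely generated'' are deleted throughout, no hypothesis on $I$ is left and the induction runs for all $p$. With them, the difficulty is that the intersection of the finitely generated modules $N$ and $e_1R$ need not be finitely generated. Each hypothesis of Theorem~\ref{thm:positive} serves to remove this difficulty.

Recall that $R$ is \emph{local} if its non-units form an ideal $J$; then $J$ is the Jacobson radical and $R/J$ is a division ring. Nakayama's lemma says that elements of a finitely generated right module $M$ generate $M$ if their images span $M/MJ$ over $R/J$. Over a local ring the induction step is free unless $N\subseteq J^p$, the set of columns with all entries in $J$.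

\begin{lemma}\label{lem:unit}
Let $R$ be local with radical $J$, let $p\ge1$, and assume $(\mathrm E_{p-1})$. If $N\subseteq R^p$ is finitely generated and $N\not\subseteq J^p$, then every functional $f$ on $N$ extends to $R^p$.
\end{lemma}

\begin{proof}
Choose $v\in N$ with a coordinate $v_i$ that is a unit. Then $v$ and the $e_j$ with $j\ne i$ form a basis of $R^p$: they generate $e_i=(v-\sum_{j\ne i}e_jv_j)v_i^{-1}$, and in a relation $vr+\sum_{j\neq i}e_jr_j=0$ the $i$th coordinate gives $r=0$, hence all $r_j=0$. After an automorphism of $R^p$ we may therefore assume $e_1\in N$. For $z\in N$ the element $z-e_1z_1$ lies in $N'=N\cap(0\oplus R^{p-1})$, so $N=e_1R\oplus N'$, and $N'\cong N/e_1R$ is finitely generated. Let $h$ be an extension of $f|_{N'}$ to $0\oplus R^{p-1}$. Then $z\mapsto f(e_1)z_1+h(z-e_1z_1)$ extends $f$.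
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
We prove $(\mathrm E_p)$ by induction on $p$, the case $p=1$ being the hypothesis. Let $p\ge2$, and let $N$, $I$, $\pi$ be as in Lemma~\ref{lem:step} and its proof.

(i) We use the textbook fact that the kernel of a surjection from a finitely generated module onto a finitely presented module is finitely generated. Put $N_t=N\cap(e_1R\oplus\dots\oplus e_tR)$, so $N_p=N$ and $N_1=e_1I$. The $t$th coordinate maps $N_t$ onto a right ideal with kernel $N_{t-1}$. If $N_t$ is finitely generated, so is this right ideal; by coherence it is finitely presented, and so $N_{t-1}$ is finitely generated. Descending from $t=p$ shows that $I$ is finitely generated, and Lemma~\ref{lem:step} applies. (One can instead apply to $\pi(N)$ the theorem of Chase that over a right coherent ring finitely generated submodules of free right modules are finitely presented.)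

(ii) Since $J^2\cdot J=0$, the ideal $J^2$ is a right vector space over $R/J$, and its subspaces are the right ideals contained in it. We claim that its dimension is at most $1$. Suppose $x,y\in J^2$ are independent. Then $xR+yR=xR\oplus yR$, and the projection onto $xR$ is a functional. By $(\mathrm E_1)$ there is $c\in R$ with $cx=x\ne0$ and $cy=0$. Since $J\cdot J^2=0$, the first relation forces $c\notin J$. So $c$ is a unit and $y=0$, a contradiction. Hence every right ideal contained in $J^2$ is $0$ or principal.

By Lemma~\ref{lem:unit} we may assume $N\subseteq J^p$. Let $(c_1,d_1),\dots,(c_t,d_t)$ generate $N$, with $c_i\in J$ and $d_i\in R^{p-1}$. Order them so that the images of $d_1,\dots,d_s$ form a basis of $\pi(N)/\pi(N)J$. By Nakayama's lemma $d_1,\dots,d_s$ generate $\pi(N)$. Subtracting from the other generators right combinations of the first $s$, we may assume $d_i=0$ for $i>s$; the $c_i$ stay in $J$ because $N\subseteq J^p$. An element $\sum_i(c_i,d_i)r_i$ lies in $e_1R$ exactly when $\sum_{i\le s}d_ir_i=0$, so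
\[
I=\sum_{i>s}c_iR+K,\qquad K=\Big\{\sum_{i\le s}c_ir_i:\ \sum_{i\le s}d_ir_i=0\Big\}.
\]
Reducing a relation $\sum_{i\le s}d_ir_i=0$ modulo $\pi(N)J$ shows that all $r_i$ lie in $J$. Thus $K$ is a right ideal contained in $J^2$, so $K$ and $I$ are finitely generated, and Lemma~\ref{lem:step} applies.
\end{proof}

The proof of (ii) shows what to expect of a local counterexample with $J^4=0$. The dimension argument now applies to $J^3$, which is at most one-dimensional, while $K$ still lies only in $J^2$, which may be large. So we look for a graded algebra with components in degrees $0,1,2,3$, one-dimensional at both ends and infinite-dimensional in the middle.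

\section{Extension as a closure condition}\label{sec:closure}

To prove $(\mathrm E_m)$ for such an algebra we must handle all matrices with $m$ rows. A one-dimensional top degree provides a scalar-valued bilinear form on $R$, and the form turns compatibility, which is a condition with values in $R$, into orthogonality of vectors over $k$.

A \emph{paired space} $(E,E')$ is a pair of $k$-vector spaces with a bilinear form $\langle\ ,\ \rangle:E\times E'\to k$ that is nondegenerate: no nonzero element of either space is orthogonal to the whole other space. For a subspace $P$ of one member, $P^\perp$ is its orthogonal in the other member. We have $P\subseteq P^{\perp\perp}$ and $P^{\perp\perp\perp}=P^\perp$. We call $P^{\perp\perp}$ the \emph{closure} of $P$, and $P$ \emph{closed} if $P=P^{\perp\perp}$. Every orthogonal $Q^\perp$ is closed, and an intersection of closed subspaces is closed because $P_1\cap P_2=(P_1^\perp+P_2^\perp)^\perp$. If $E$ is finite-dimensional, then $E'\cong E^*$ and every subspace is closed.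

\begin{example}\label{ex:sequences}
Let $E$ have basis $\varepsilon_0,\varepsilon_1,\dots$, and let $E'\subseteq E^*$ be spanned by the coordinate functionals $\varepsilon_n^*$ and the functional $\sigma$ with $\sigma(\varepsilon_n)=1$ for all $n$. The span $P$ of the $\varepsilon_n^*$ has $P^\perp=0$, so its closure is $E'$. But $\sigma\notin P$, since $\sigma$ is nonzero on infinitely many $\varepsilon_n$. One may think of $\sigma$ as the infinite sum $\sum_n\varepsilon_n^*$.
\end{example}

Let $(E,E')$ and $(F,F')$ be paired spaces. A linear map $T:E\to F$ is \emph{adjointable} if there is a linear map $T':F'\to E'$ with $\langle Te,f'\rangle=\langle e,T'f'\rangle$ for all $e,f'$. Sums and differences of adjointable maps are adjointable. Nondegeneracy gives $\ker T=(\operatorname{im}T')^\perp$ and $\ker T'=(\operatorname{im}T)^\perp$, so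
\begin{equation}\label{eq:closure}
(\operatorname{im}T')^{\perp\perp}=(\ker T)^\perp,\qquad(\operatorname{im}T)^{\perp\perp}=(\ker T')^\perp .
\end{equation}

Now let $R$ be a $k$-algebra with a linear map $\tau:R\to k$ such that the form $(s,r)\mapsto\tau(rs)$ on $R\times R$ is nondegenerate. Then $(R^q,R^{1\times q})$ is a paired space under $\langle s,r\rangle=\tau(rs)=\sum_j\tau(r_js_j)$. For $G\in M_{p\times q}(R)$ let $L_G:R^q\to R^p$ be the map $s\mapsto Gs$. Since $\tau(c(Gs))=\tau((cG)s)$, it is adjointable with $L_G'(c)=cG$, and $\operatorname{im}L_G'$ is the row space $R^{1\times p}G$.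

\begin{lemma}\label{lem:criterion}
The rows compatible with $G$ form the closure of $R^{1\times p}G$. Hence every functional on $GR^q$ extends to $R^p$ if and only if $R^{1\times p}G$ is closed.
\end{lemma}

\begin{proof}
By \eqref{eq:closure} the closure is the set of $b$ with $\tau(bs)=0$ for all $s\in\ker L_G$. A compatible row has this property. Conversely, if $b$ has it and $Gs=0$, then $G(sr)=0$ and so $\tau((bs)r)=0$ for all $r\in R$, whence $bs=0$ by nondegeneracy. The second statement follows from Lemma~\ref{lem:systems}.
\end{proof}

For such an algebra, $(\mathrm E_p)$ says that every left submodule of any $R^{1\times q}$ generated by $p$ rows is closed. The task is now to find an algebra in which $m$ generators always give a closed submodule, while some left ideal $Ra_0+\dots+Ra_m$ is not closed.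

\section{The algebra $R_m$}\label{sec:ring}

We take $R=k\oplus V\oplus U\oplus kw$ in degrees $0,1,2,3$, where $U$ is a space of linear forms on $V$, and $V$ and $U$ multiply by evaluation into $kw$. The elements $a_0,\dots,a_m$ span a subspace $A$ of $V$. For $Ra_0+\dots+Ra_m$ to fail to be closed in the manner of Example~\ref{ex:sequences}, we need infinitely many elements $x_n\in V$ with independent products $x_na_l\in U$, and elements $y_{n,l}\in V$ on which these products are the coordinate forms. The remaining products in $V$ are then forced by associativity: $x_n(a_ly_{n,l})$ and, since $U$ and $V$ commute, $(y_{n,l}x_n)a_l$ must equal $(x_na_l)y_{n,l}=w$. Finally we adjoin to $U$ one infinite sum of the $x_na_l$.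

Let $n,n'$ range over $\mathbb N=\{0,1,2,\dots\}$ and $l,l'$ over $\{0,\dots,m\}$, and let $\bar n\in\{0,\dots,m\}$ be the residue of $n$ modulo $m+1$. Let $X,A,Y$ be $k$-vector spaces with bases $\{x_n\}$, $\{a_l\}$, $\{y_{n,l}\}$, and put $V=X\oplus A\oplus Y$. Let $\xi_n,a_l^*,\eta_{n,l}\in V^*$ be the coordinate forms of $x_n,a_l,y_{n,l}$. Let $\varphi\in V^*$ vanish on $X\oplus A$ and satisfy
\[
\varphi(y_{n,l})=\begin{cases}1&\text{if }l=\bar n,\\0&\text{otherwise.}\end{cases}
\]
Since $\varphi$ is nonzero on infinitely many $y_{n,l}$, it is not in the span of the $\eta_{n,l}$. Put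
\[
X'=\operatorname{span}\{\xi_n\},\qquad A'=\operatorname{span}\{a_l^*\},\qquad Y'=\operatorname{span}\{\eta_{n,l}\}\oplus k\varphi,
\]
and $U=X'\oplus A'\oplus Y'\subseteq V^*$. Let $R=R_m=k\oplus V\oplus U\oplus kw$ have the bilinear product with identity $1\in k$ and
\begin{equation}\label{eq:products}
x_na_l=\eta_{n,l},\qquad a_ly_{n,l'}=\delta_{ll'}\xi_n,\qquad y_{n,l}x_{n'}=\delta_{nn'}a_l^*,\qquad vu=uv=u(v)w
\end{equation}
for $v\in V$, $u\in U$. All other products of two basis elements of $V$ are $0$, and all products of total degree at least $4$ are $0$. Thus $XA\subseteq Y'$, $AY\subseteq X'$, $YX\subseteq A'$. Writing $XA$ for the span of the products, we have $XA=\operatorname{span}\{\eta_{n,l}\}$ and $Y'=XA\oplus k\varphi$, and $\varphi$ is the infinite sum $\sum_nx_na_{\bar n}$ in the sense of Example~\ref{ex:sequences}.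

For $r\in R$ we write $r_0,r_X,r_A,r_Y,r_U,r_{Y'},\dots$ for its components, and $\tau(r)$ for the coefficient of $w$. Put $J=V\oplus U\oplus kw$.

\begin{lemma}\label{lem:ring}
$R$ is an associative local $k$-algebra with radical $J$, $R/J=k$ and $J^4=0$. We have $\tau(rs)=\tau(sr)$, and the form $\tau(rs)$ is nondegenerate. More precisely, it pairs $k$ with $kw$, $X$ with $X'$, $A$ with $A'$ and $Y$ with $Y'$ nondegenerately, and all other pairs among these eight summands are orthogonal.
\end{lemma}

\begin{proof}
Associativity needs to be checked on homogeneous triples. If one factor has degree $0$ it holds by bilinearity, and if the total degree is at least $4$ both sides vanish. This leaves $v_1,v_2,v_3\in V$. Put $t(v_1,v_2,v_3)=(v_1v_2)(v_3)$, the value of the form $v_1v_2\in U$ at $v_3$. Then $(v_1v_2)v_3=t(v_1,v_2,v_3)w$ and $v_1(v_2v_3)=t(v_2,v_3,v_1)w$, so we need $t$ to be invariant under cyclic permutation. By \eqref{eq:products},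
\begin{align*}
t(x_n,a_l,y_{n',l'})&=\eta_{n,l}(y_{n',l'})=\delta_{nn'}\delta_{ll'},\\
t(a_l,y_{n',l'},x_n)&=\delta_{ll'}\xi_{n'}(x_n)=\delta_{nn'}\delta_{ll'},\\
t(y_{n',l'},x_n,a_l)&=\delta_{nn'}a_{l'}^*(a_l)=\delta_{nn'}\delta_{ll'},
\end{align*}
and $t$ vanishes on all basis triples of other types, a set that is stable under cyclic permutation.

The grading shows that $J$ is an ideal with $J^4=0$ and $R/J=k$. An element outside $J$ is a nonzero scalar multiple of some $1-g$ with $g\in J$, and $1-g$ has inverse $1+g+g^2+g^3$. So $J$ is the set of non-units.

For homogeneous $r,s$, $\tau(rs)$ vanishes unless the degrees add up to $3$, and in that case $r$ and $s$ commute. The forms in $X'$, $A'$, $Y'$ vanish on the summands of $V$ other than $X$, $A$, $Y$ respectively, which gives the orthogonality. Each of these three pairings is nondegenerate: a nonzero form in $Y'$ vanishes on $X\oplus A$ and so cannot vanish on $Y$, and a nonzero element of $Y$ is detected by some $\eta_{n,l}$; the same two arguments apply to $X$ and $A$.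
\end{proof}

We will use Lemma~\ref{lem:ring} in this form: an element orthogonal to one of the eight summands has component $0$ in the partner of that summand.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $\mathbf a=(a_0,\dots,a_m)^T\in R^{m+1}$. By Lemma~\ref{lem:systems} it suffices to show that $\varphi$ is compatible with $\mathbf a$ and is not of the form $c\,\mathbf a$; then $\mathbf ar\mapsto\varphi r$ is a functional on $\mathbf aR$ that does not extend.

Let $r\in R$ and $r_Y=\sum_{n,l}\rho_{n,l}y_{n,l}$. By \eqref{eq:products},
\begin{equation}\label{eq:ar}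
a_lr=r_0a_l+\sum_n\rho_{n,l}\xi_n+r_U(a_l)w,\qquad \varphi r=r_0\varphi+\varphi(r_Y)w .
\end{equation}
If $\mathbf ar=0$, then $r_0=0$ and all $\rho_{n,l}$ vanish, so $\varphi r=0$. On the other hand, the degree $2$ component of $\sum_lc_la_l$ is $\sum_l(c_l)_Xa_l\in XA$, and $\varphi\notin XA$.
\end{proof}

\begin{remark}\label{rem:failure}
For $m=1$ one sees how Lemma~\ref{lem:step} fails for $N=\mathbf aR\subseteq R^2$. Here $I=\{a_0r:a_1r=0\}$, which by \eqref{eq:ar} equals $X'\oplus kw$. Since $IJ=kw$, the quotient $I/IJ\cong X'$ is infinite-dimensional over $R/J$, and $I$ is not finitely generated. Taking $r=y_{n,0}$, the functional induced on $I$ sends $\xi_n$ to $w$ for $n$ even and to $0$ for $n$ odd. As $c\xi_n=c_0\xi_n+\xi_n(c_X)w$, a multiplier $c$ would need $c_X$ to have coefficient $1$ at every $x_n$ with $n$ even, which no element of $X$ does.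
\end{remark}

The reason for the pattern $l=\bar n$ is visible in the smallest case of part (a).

\begin{example}\label{ex:m1}
Let $m=1$ and $0\ne a=\alpha_0a_0+\alpha_1a_1\in A$. We show that $Ra=ka+Xa+kw$ is closed, so that functionals on $aR$ extend by Lemma~\ref{lem:criterion}. Its orthogonal is $\ker L_a=\{s:as=0\}$. This contains $kw$, $X$, $A$, $X'$, $Y'$, the forms $u\in A'$ with $u(a)=0$, and the elements
\[
\tilde y_n=\alpha_1y_{n,0}-\alpha_0y_{n,1},\qquad\text{since } a\tilde y_n=(\alpha_0\alpha_1-\alpha_1\alpha_0)\xi_n=0 .
\]
Let $z$ be in the closure of $Ra$. Orthogonality to the five summands leaves $z\in A\oplus Y'\oplus kw$, and orthogonality to the forms $u$ gives $z_A\in ka$. Write $z_{Y'}=\theta\varphi+\sum z_{n,l}\eta_{n,l}$, a finite sum. For large $n$ only $\theta\varphi$ contributes to the value at $\tilde y_n$, which is $\theta\alpha_1$ for $n$ even and $-\theta\alpha_0$ for $n$ odd. Both vanish and $a\ne0$, so $\theta=0$. The condition at $\tilde y_n$ now reads $z_{n,0}\alpha_1=z_{n,1}\alpha_0$, so $(z_{n,0},z_{n,1})=\gamma_n(\alpha_0,\alpha_1)$ with $\gamma_n\in k$, almost all $0$, and $z_{Y'}=\sum_n\gamma_nx_na\in Xa$.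
\end{example}

The tail of the sum $\sum_nx_na_{\bar n}$ involves both $a_0$ and $a_1$ infinitely often, so no single direction $a$ can approximate it, even after finitely many terms are changed. A sum with a constant direction would not work. If $\varphi$ is replaced by $\psi=\sum_nx_na_0$, the form that is $1$ on each $y_{n,0}$ and $0$ on the other basis elements, then \eqref{eq:ar} shows that $a_0r=0$ implies $\psi r=0$, while $\psi\notin Ra_0$; the resulting ring is not even right P-injective.

\section{Finite-rank perturbations}\label{sec:perturbation}

In Example~\ref{ex:m1} the entry lay in $A$. A general element of $J$ also has components in $X$, $Y$, $U$ and $kw$, and its annihilator is harder to describe. But because $A$ and $A'$ are finite-dimensional, these other components change the multiplication map only by a map of finite rank. We therefore want a closedness property that survives finite-rank perturbation. Closedness of one image does not (Remark~\ref{rem:both}); closedness of both does. Call an adjointable map $T$ \emph{biclosed} if $\operatorname{im}T$ and $\operatorname{im}T'$ are both closed.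

\begin{lemma}\label{lem:sum}
In a paired space, if $P$ is closed and $Q$ is finite-dimensional, then $P+Q$ is closed.
\end{lemma}

\begin{proof}
Say $P,Q\subseteq E$. By induction on $\dim Q$ we may take $Q=ke$ with $e\notin P$. Since $e\notin P^{\perp\perp}$, there is $p'\in P^\perp$ with $\langle e,p'\rangle=1$. Let $z\in(P+ke)^{\perp\perp}$. For $q'\in P^\perp$ the element $q'-\langle e,q'\rangle p'$ is orthogonal to $P$ and to $e$, hence to $z$, so $\langle z,q'\rangle=\langle e,q'\rangle\langle z,p'\rangle$. This says that $z-\langle z,p'\rangle e$ is orthogonal to $P^\perp$, so it lies in $P^{\perp\perp}=P$.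
\end{proof}

\begin{lemma}\label{lem:perturb}
If $T:E\to F$ is biclosed and $S:E\to F$ is adjointable of finite rank, then $T+S$ is biclosed.
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_r$ be a basis of $\operatorname{im}S$. The map $F'\to k^r$, $f'\mapsto(\langle f_j,f'\rangle)_j$, is onto, since otherwise a nontrivial combination of the $f_j$ would be orthogonal to $F'$. Choose $f_i'\in F'$ with $\langle f_j,f_i'\rangle=\delta_{ij}$. Then
\[
Se=\sum_j\langle Se,f_j'\rangle f_j=\sum_j\langle e,S'f_j'\rangle f_j .
\]
A map of the form $e\mapsto\langle e,e'\rangle f$ is adjointable with adjoint $f'\mapsto\langle f,f'\rangle e'$. Adding the summands one at a time, we may assume $Se=\langle e,e'\rangle f$. The pair $(T',S')$ satisfies the same hypotheses as $(T,S)$, with adjoints $T$ and $S$, so it suffices to show that $\operatorname{im}(T+S)$ is closed.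

Let $E_0=\{e:\langle e,e'\rangle=0\}$. It has codimension at most $1$, and $T+S$ agrees with $T$ on it. So $\operatorname{im}(T+S)$ is the sum of $T(E_0)$ and a space of dimension at most $1$, and by Lemma~\ref{lem:sum} it suffices to show that $T(E_0)$ is closed. If $\ker T\not\subseteq E_0$, then $E=E_0+\ker T$ and $T(E_0)=\operatorname{im}T$ is closed. If $\ker T\subseteq E_0$, then $e'\in(\ker T)^\perp$, which equals $\operatorname{im}T'$ by \eqref{eq:closure} because $\operatorname{im}T'$ is closed. Write $e'=T'g'$. Then $E_0=\{e:\langle Te,g'\rangle=0\}$, and $T(E_0)=\operatorname{im}T\cap(kg')^\perp$ is an intersection of closed subspaces.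
\end{proof}

\begin{remark}\label{rem:both}
The last case of the proof used $\operatorname{im}T'$ to control $\operatorname{im}(T+S)$, and this cannot be avoided. Let $(E,E')$ be as in Example~\ref{ex:sequences}, let $F=E$, and let $F'$ be the span of the $\varepsilon_n^*$. The identity $T:E\to F$ has closed image, and $T'$ is the inclusion $F'\to E'$. Let $Se=-\sigma(e)\varepsilon_0$. The image of $T+S$ is $\ker\sigma\ne F$. A form in $F'$ that kills all $\varepsilon_n-\varepsilon_{n'}$ has equal coefficients and so is $0$; hence the closure of $\ker\sigma$ is $F$.
\end{remark}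

\section{Systems in at most $m$ unknowns}\label{sec:parta}

Let $R=R_m$. Lemma~\ref{lem:criterion} asks only for closed row spaces, but to use Lemma~\ref{lem:perturb} we must prove the stronger statement.

\begin{proposition}\label{prop:biclosed}
If $p\le m$ and all entries of $G=(g_{ij})\in M_{p\times q}(R)$ lie in $J$, then $L_G$ is biclosed.
\end{proposition}

\begin{proof}
\emph{Reduction to the $A$-components.} Let $\alpha_{ij}=(g_{ij})_A=\sum_l\alpha_{ij}^la_l$ with $\alpha_{ij}^l\in k$. Define $M:R^q\to R^p$ and $M':R^{1\times p}\to R^{1\times q}$ by
\[
M(s)_i=\sum_j\alpha_{ij}(s_j)_Y\in X',\qquad M'(c)_j=\sum_i(c_i)_X\alpha_{ij}\in Y' .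
\]
Since $X'$ pairs only with $X$, and $Y'$ only with $Y$,
\[
\tau\big(c_i\,\alpha_{ij}(s_j)_Y\big)=\tau\big((c_i)_X\alpha_{ij}(s_j)_Y\big)=\tau\big((c_i)_X\alpha_{ij}\,s_j\big),
\]
and summing over $i,j$ shows that $M'$ is the adjoint of $M$. For $g\in J$ and $r\in R$, the rules \eqref{eq:products} give
\[
gr\in r_0g+g_Xr_A+g_Ar_Y+g_Yr_X+kw,
\]
so $gr-g_Ar_Y$ lies in $kg+g_XA+A'+kw$. This space is finite-dimensional and does not depend on $r$. Hence $S=L_G-M$ is adjointable of finite rank, and by Lemma~\ref{lem:perturb} it suffices to show that $M$ is biclosed.

\emph{The image of $M$ is closed.} If $(s_j)_Y=\sum_{n,l}\rho_{j,n,l}y_{n,l}$, then $M(s)_i=\sum_n\big(\sum_{j,l}\alpha_{ij}^l\rho_{j,n,l}\big)\xi_n$. Let $C\subseteq k^p$ be the span of the columns $(\alpha_{ij}^l)_{i=1}^p$ over all $j,l$. Then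
\[
\operatorname{im}M=\Big\{\sum_nd_n\xi_n:\ d_n\in C,\text{ almost all }0\Big\}.
\]
Let $z$ lie in the closure. Every row $c$ with all $(c_i)_X=0$ is orthogonal to $\operatorname{im}M$ and hence to $z$. By Lemma~\ref{lem:ring} the entries of $z$ lie in $X'$, say $z=\sum_nz_n\xi_n$ with $z_n\in k^p$, almost all $0$. If $\gamma\in k^{1\times p}$ satisfies $\gamma C=0$, then the row $(\gamma_ix_n)_i$ pairs with $\sum_{n'}d_{n'}\xi_{n'}$ to give $\gamma d_n=0$. So it is orthogonal to $z$, that is, $\gamma z_n=0$. As subspaces of $k^p$ are closed, $z_n\in C$ for all $n$, and $z\in\operatorname{im}M$.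

\emph{The image of $M'$ is closed.} This is the argument of Example~\ref{ex:m1}, with the line $ka$ replaced by a space $D$ of dimension at most $m$. Let $A^{1\times q}$ be the space of rows with entries in $A$, and for $\beta\in A^{1\times q}$ put $x_n\beta=(x_n\beta_j)_j$. Let
\[
D=\Big\{\Big(\sum_i\gamma_i\alpha_{ij}\Big)_j:\ \gamma\in k^{1\times p}\Big\}\subseteq A^{1\times q},\qquad\dim D\le p\le m .
\]
Expanding $(c_i)_X=\sum_n\gamma_{i,n}x_n$ in the definition of $M'$ gives
\[
\operatorname{im}M'=\Big\{\sum_nx_n\beta^{(n)}:\ \beta^{(n)}\in D,\text{ almost all }0\Big\}.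
\]
We examine one $n$ at a time. Let $Y_n=\operatorname{span}\{y_{n,0},\dots,y_{n,m}\}$, and let $Y_n^q$ be the space of columns with entries in $Y_n$. Since $\tau(x_{n'}a_ly_{n,l'})=\delta_{nn'}\delta_{ll'}$, the form $(s,\beta)\mapsto\tau(x_n\beta s)$ makes $(Y_n^q,A^{1\times q})$ a finite-dimensional paired space, and $x_{n'}\beta$ is orthogonal to $Y_n^q$ for $n'\ne n$.

Let $z$ lie in the closure of $\operatorname{im}M'$. Every column $s$ with all $(s_j)_Y=0$ lies in $\ker M=(\operatorname{im}M')^\perp$, so the entries of $z$ lie in $Y'$, say
\[
z_j=\theta_j\varphi+\sum_{n,l}z_{j,n,l}\,\eta_{n,l}\qquad(\text{finite sums}).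
\]
The value of $z_j$ at $y_{n,l}$ is $\theta_j\delta_{l\bar n}+z_{j,n,l}$. So $z$ and $x_n\beta^{(n)}$ take the same values on $Y_n^q$, where
\[
\beta_j^{(n)}=\theta_ja_{\bar n}+\sum_lz_{j,n,l}\,a_l .
\]
If $s\in Y_n^q$ is orthogonal to $x_nD$, then $s$ is orthogonal to all of $\operatorname{im}M'$, hence to $z$, hence to $x_n\beta^{(n)}$. As $D$ is closed in $A^{1\times q}$, we get $\beta^{(n)}\in D$ for every $n$.

For large $n$ we have $\beta^{(n)}=(\theta_ja_{\bar n})_j$, and $\bar n$ takes every value in $\{0,\dots,m\}$ for such $n$. So $D$ contains the $m+1$ rows $(\theta_ja_l)_j$, $l=0,\dots,m$. If some $\theta_j$ is nonzero, their $j$th entries $\theta_ja_0,\dots,\theta_ja_m$ are linearly independent, which contradicts $\dim D\le m$. Hence all $\theta_j$ vanish. Then almost all $\beta^{(n)}$ are $0$, and $z_j=\sum_{n,l}z_{j,n,l}x_na_l=\sum_nx_n\beta_j^{(n)}$, so $z\in\operatorname{im}M'$.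
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
We prove $(\mathrm E_p)$ for $0\le p\le m$ by induction. Let $1\le p\le m$ and $N=GR^q\subseteq R^p$. If $N\not\subseteq J^p$, apply Lemma~\ref{lem:unit}. If $N\subseteq J^p$, the columns of $G$ lie in $J^p$, so $R^{1\times p}G=\operatorname{im}L_G'$ is closed by Proposition~\ref{prop:biclosed}, and Lemma~\ref{lem:criterion} applies. Together with Lemma~\ref{lem:ring} and part (b), proved in Section~\ref{sec:ring}, this completes the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The bound $p\le m$ enters only in showing that the $\theta_j$ vanish. For $G=\mathbf a$ we have $p=m+1$, $q=1$ and $D=A$, and the step fails. If $\varphi$ is left out of $U$, there are no $\theta_j$, the proofs above work for all $p$, and the subalgebra of codimension one so obtained is right FP-injective.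
\end{remark}

\section{Matrix rings}\label{sec:matrix}

A system in one unknown over $M_n(R)$ is, row by row, a family of systems in $n$ unknowns over $R$. This translates Theorem~\ref{thm:main} into Corollary~\ref{cor:matrix}.

\begin{proof}[Proof of Corollary~\ref{cor:matrix}]
Put $R=R_m$. We apply Lemma~\ref{lem:systems}, with $p=1$, to the rings $M_m(R)$ and $M_{m+1}(R)$.

Let $G=(G_1,\dots,G_q)$ and $B=(B_1,\dots,B_q)$ be rows over $M_m(R)$ with $B$ compatible with $G$. We must find $C\in M_m(R)$ with $B=CG$. Read $G$ and $B$ as $m\times mq$ matrices over $R$. Suppose $Gs=0$ with $s\in R^{mq}$. Cut $s$ into $q$ blocks of length $m$, and let $Z_j\in M_m(R)$ have the $j$th block as first column and zeros elsewhere. Then $\sum_jG_jZ_j$ has first column $Gs=0$ and zeros elsewhere, so $\sum_jB_jZ_j=0$, and its first column is $Bs$. Thus each row of $B$ is compatible with $G$ over $R$. By Theorem~\ref{thm:main}(a) and Lemma~\ref{lem:systems}, each row of $B$ has the form $cG$ with $c\in R^{1\times m}$, and these rows $c$ form the matrix $C$.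

Next let $H\in M_{m+1}(R)$ have first column $\mathbf a=(a_0,\dots,a_m)^T$ and zeros elsewhere, and let $B\in M_{m+1}(R)$ have $(1,1)$ entry $\varphi$ and zeros elsewhere. For $Z\in M_{m+1}(R)$ with first row $(\zeta_1,\dots,\zeta_{m+1})$, the $j$th column of $HZ$ is $\mathbf a\zeta_j$, and $BZ$ has first row $(\varphi\zeta_j)_j$ and zeros elsewhere. Since $\varphi$ is compatible with $\mathbf a$, the equation $HZ=0$ implies $BZ=0$. So $HZ\mapsto BZ$ is a functional on the principal right ideal generated by $H$. An extension would give $B=CH$, whose $(1,1)$ entry reads $\varphi=c\,\mathbf a$ for the first row $c$ of $C$. This was excluded in the proof of Theorem~\ref{thm:main}(b).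
\end{proof}

\begin{thebibliography}{1}

\bibitem{LAS}
\emph{Linear Algebra Over Semirings},
\texttt{https://www.escholar.manchester.ac.uk/\allowbreak api/\allowbreak datastream?\allowbreak publicationPid=\allowbreak uk-ac-man-scw:246131\allowbreak\&datastreamId=\allowbreak FULL-TEXT.PDF}

\end{thebibliography}
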